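\title{Limits of embedded minimal disks in a ball:\\ how much can the singular curve bend?}

\begin{abstract}
Let embedded minimal disks in the unit ball of $\mathbb R^3$, with boundary on the unit sphere, converge to a minimal lamination, and let their curvature blow up along a curve through the center. It has been conjectured that the curvature of this curve at the center is at most $1$. We show that this is false: every value $\kappa\in[0,2)$ occurs, with a real-analytic singular curve and a flat leaf through the center. The examples are helicoids whose sheets are bent to follow a foliation by curved minimal leaves. We also show that the curvature is always the logarithmic gradient of a positive Jacobi function on the central leaf. Hence it is universally bounded, the best bound is $2$ when the central leaf is flat, and the best bound is $1$ when all nearby leaves are flat.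
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $B$ is the closed unit ball centered at the origin of $\mathbb R^3$, $\operatorname{Int}(B)$ is its interior, $B(p,r)$ is the ball of radius $r$ about $p$, and we write $\mathbb R^3=\mathbb C\times\mathbb R$. For a minimal surface, $A$ is the second fundamental form and $K=-\frac12|A|^2$ the Gaussian curvature.

\subsection{Laminations, convergence, singular set}\label{sub:defs}

A \emph{minimal lamination} $\mathcal L$ of $\operatorname{Int}(B)$ is a relatively closed set that is a disjoint union of connected minimal surfaces, the \emph{leaves}, with the following local structure. Every $p\in\mathcal L$ has an $r>0$ such that, in Euclidean coordinates $(x,x_3)$ centered at $p$ in which $\{x_3=0\}$ is tangent to the leaf through $p$, there is a family of pairwise disjoint minimal graphs over $\{|x|<r\}$ with gradient at most $\frac1{10}$, each an open subset of a leaf, whose union contains $\mathcal L\cap\{|x|<r,\ |x_3|<r/2\}$. The graphs are called \emph{plaques}; the coordinates,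 $r$ and the plaques form a \emph{chart} at $p$, and $\{|x|<r,\ |x_3|<r/2\}$ is its \emph{core}. A leaf carries its own topology as a surface.

Let $D_n\subset B$ be embedded minimal surfaces. The \emph{singular set of convergence} is the set $S(\mathcal L)$ of points $p\in\operatorname{Int}(B)$ such that $\sup_{D_n\cap B(p,r)}|K_{D_n}|$ is unbounded in $n$ for every $r>0$. We say that $D_n$ \emph{converges to} $\mathcal L$ if the $D_n$ converge as locally disjoint graphs over plaques, smoothly on compact subsets of $\operatorname{Int}(B)\setminus S(\mathcal L)$. Explicitly: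
\begin{itemize}
\item[(C1)] every point of $\mathcal L\setminus S(\mathcal L)$ is a limit of points $y_n\in D_n$, and every point of $\operatorname{Int}(B)\setminus S(\mathcal L)$ that is a limit of a subsequence of such points lies in $\mathcal L$;
\item[(C2)] every $p\in\mathcal L\setminus S(\mathcal L)$ has a chart such that, for large $n$, the part of $D_n$ in the core is covered by finitely many pairwise disjoint graphs over $\{|x|<r\}$ contained in $D_n$, and for each $k$ the $C^k$ distance of these graphs to plaques tends to $0$ uniformly as $n\to\infty$.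
\end{itemize}

The model is the helicoid. For $\lambda>0$ and $z=t+is$ let
\begin{equation}\label{eq:helicoid}
H(z)=(W(z),t),\qquad W(z)=\tfrac i\lambda\sinh(\lambda s)\,e^{-i\lambda t}.
\end{equation}
At height $t$ the image is a horizontal line through the $x_3$-axis, which turns with angular speed $\lambda$. The induced metric is $\cosh^2(\lambda s)|dz|^2$, so $K=-\lambda^2/\cosh^4(\lambda s)=-\lambda^2/(1+\lambda^2|W|^2)^2$. As $\lambda\to\infty$ the curvature blows up on the axis and tends to $0$ away from it. Over a point $w\ne0$ the surface consists of sheets at vertical distance $\pi/\lambda$, which belong alternately to the halves $s>0$ and $s<0$. The limit is the foliation by horizontal planes, and the singular set is the axis, a curve orthogonal to the leaves.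

The last property is general. Call a sequence of properly embedded minimal surfaces $\Sigma(n)$ in a Riemannian three-manifold $N$ \emph{locally simply connected} if there is a fixed $\varepsilon>0$ such that every $\Sigma(n)$ meets every ball of radius $\varepsilon$ in simply connected components. The following is known from Colding--Minicozzi theory and its regularity refinement. (Homogeneous regularity is a uniformity condition on the geometry of $N$; it plays no role below.)

\begin{theorem}\label{thm:known}
Let $N$ be a homogeneously regular Riemannian three-manifold. If a locally simply connected sequence converges to a minimal lamination $\mathcal L$ of $N$, then $S(\mathcal L)$ is a locally finite set of $C^{1,1}$ curves that are orthogonal to the leaves of $\mathcal L$. In particular, the geodesic curvature of these curves is defined almost everywhere and, where defined, is locally bounded.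
\end{theorem}

Minimal disks with boundary on $\partial B$ meet every ball inside $\operatorname{Int}(B)$ in simply connected components, because a simple closed curve in the ball bounds a subdisk, which lies in the convex hull of the curve. For such disks one can ask for the size of the bound. The following conjecture is posed in \cite{limitmetric}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $D_n$, $n\in\mathbb N$, be embedded minimal disks in $B$ with $\partial D_n\subset\partial B$ that converge to a minimal lamination $\mathcal L$ of $\operatorname{Int}(B)$. Let $S(t)$ be a component of $S(\mathcal L)$, parametrized by arc length, with $S(0)=0$. Then}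
\[
\Lambda:=\limsup_{t\to0}\frac{\|S'(t)-S'(0)\|}{|t|}\le1 .
\]

If $S$ is $C^2$, then $\Lambda=\|S''(0)\|$ is the curvature of $S$ at the origin. To see why one would guess the bound $1$, let $S$ be an arc of a circle of radius $1/\kappa$ through $0$ and let the leaves be flat. They lie in the normal planes of the circle. All these planes contain the axis of the circle, whose distance from $0$ is $1/\kappa$. So they are disjoint in $\operatorname{Int}(B)$ exactly when $\kappa\le1$.

\subsection{Results}

\begin{theorem}\label{thm:A}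
For every $\kappa\in[0,2)$ there are smooth compact embedded minimal disks $D_n\subset B$ with $D_n\cap\partial B=\partial D_n$, converging to a minimal lamination $\mathcal L$ of $\operatorname{Int}(B)$, such that $S(\mathcal L)$ is a connected real-analytic arc $c$, parametrized by arc length, with $c(0)=0$ and
\[
\lim_{t\to0}\frac{\|c'(t)-c'(0)\|}{|t|}=\|c''(0)\|=\kappa .
\]
The leaf through $0$ is a flat unit disk. In particular, taking $\kappa\in(1,2)$, the Conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $D_n$, $\mathcal L$, $S(t)$ and $\Lambda$ be as in the Conjecture, and let $L_0$ be the leaf through $0$.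
\begin{enumerate}
\item There is a positive solution $U$ of $\Delta U+|A|^2U=0$ on the universal cover of $L_0$ with $\Lambda=|\nabla U|(\hat0)/U(\hat0)$, where $\hat0$ is a lift of $0$.
\item $\Lambda\le C$ for a universal constant $C<\infty$.
\item If $L_0$ is flat, then $\Lambda\le2$, and $2$ is the best constant in this class.
\item If the leaves through $S(t)$ are flat for all small $|t|$, then $\Lambda\le1$, and $1$ is the best constant in this class.
\end{enumerate}
\end{theorem}

The sharp constant for non-flat $L_0$ is not determined here. The proof of Theorem~\ref{thm:A} uses neither Theorem~\ref{thm:B} nor Theorem~\ref{thm:known}. Theorem~\ref{thm:B} uses only the following part of the regularity described in Theorem~\ref{thm:known}: $S$ is $C^1$ and orthogonal to the leaves, that is, $S(t)$ lies on a leaf and $S'(t)$ is normal to it.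

\subsection{Why curved leaves allow more bending}\label{sub:idea}

Suppose, heuristically, that $L_0$ is the unit disk in $\{x_3=0\}$, that $S'(0)=e_3$, and that the leaf $L_t$ through $S(t)$ is the graph of $tU+o(t)$. The linearization of the minimal surface equation at a plane is the Laplace equation, so $U$ is harmonic. Disjointness of the leaves gives $U\ge0$, and $U(0)=1$ because $t$ is arc length. The normal of $L_t$ at $S(t)$ is $S'(t)=e_3-t\nabla U(0)+o(t)$, so $\Lambda=|\nabla U(0)|$. If the leaves are flat, then $U$ is affine, and positivity on the unit disk gives $|\nabla U(0)|\le1$. But a flat $L_0$ does not force its neighbors to be flat, and positive harmonic functions obey only the gradient bound $2$.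

\begin{example}\label{ex:quadratic}
Let $f(w)=1+\kappa w+\frac12w^2$ with $1<\kappa<\sqrt2$ and $U=\operatorname{Re}f=1+\kappa x+\frac12(x^2-y^2)$, $w=x+iy$. On the unit circle $U=\frac12+\kappa x+x^2=(x+\frac\kappa2)^2+\frac{2-\kappa^2}4>0$, so $U>0$ on the closed unit disk by the minimum principle, while $|\nabla U(0)|=\kappa>1$. The affine part $1+\kappa x$ changes sign at $x=-1/\kappa$; the saddle term keeps $U$ positive (Figure~\ref{fig:section}).
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.6]
\draw[gray] (0,0) circle (1);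
\draw[thick] (-1,0) -- (1,0) node[right] {$L_0$};
\draw[dashed,domain=-0.99:0.85] plot (\x,{0.25*(1+1.25*\x)});
\draw[thick,domain=-0.99:0.8] plot (\x,{0.25*(1+1.25*\x+0.5*\x*\x)}) node[above right] {$L_t$};
\draw[very thick,domain=-35:35] plot ({-0.8+0.8*cos(\x)},{0.8*sin(\x)}) node[above] {$c$};
\fill (-0.8,0) circle (0.018) node[below right] {$-1/\kappa$};
\end{tikzpicture}
\caption{The section $x_2=0$ of the unit ball, to first order in $t$, for a curve $c$ of curvature $\kappa=5/4$ at the origin. The plane of height $t(1+\kappa x)$ (dashed) crosses the flat leaf $L_0$ at the center of curvature $x=-1/\kappa$, inside the ball. The curved leaf $L_t$ of height $t(1+\kappa x+\frac12x^2)$ has the same tangent plane over the origin and stays above $L_0$.}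
\label{fig:section}
\end{figure}

To prove Theorem~\ref{thm:A} we realize $U=\operatorname{Re}f$ for any real polynomial $f$ with $f(0)=1$ and positive real part on the closed unit disk. Section~\ref{sec:foliation} builds a foliation of the ball by minimal disks whose first variation at $L_0$ is $\operatorname{Re}f$. Section~\ref{sec:surfaces} writes down minimal surfaces that spin around the curve $c$ like a helicoid and follow the leaves away from $c$. The main difficulty is embeddedness (Section~\ref{sec:embedded}): the sheets are $\pi/\lambda$ apart, whereas the surfaces differ from the obvious model by $\log\lambda/\lambda$. Section~\ref{sec:limit} cuts out the disks and passes to the limit. Section~\ref{sec:upper} makes the heuristic above rigorous and proves Theorem~\ref{thm:B}.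

\section{Minimal surfaces from null curves}\label{sec:null}

Let $\cdot$ denote the complex bilinear extension of the Euclidean product to $\mathbb C^3$. Let $\mathcal X$ be a holomorphic map from a domain in the plane of $z=t+is$ to $\mathbb C^3$ with $\mathcal X'\cdot\mathcal X'=0$ and $\mathcal X'\ne0$ everywhere. Then $X=\operatorname{Re}\mathcal X$ is harmonic, $X_t=\operatorname{Re}\mathcal X'$ and $X_s=-\operatorname{Im}\mathcal X'$, and the real and imaginary parts of $\mathcal X'\cdot\mathcal X'=0$ say that $|X_t|=|X_s|$ and $X_t\perp X_s$. So $X$ is a conformal harmonic immersion, that is, a minimal immersion. Its tangent plane depends only on the complex line spanned by $\mathcal X'$.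

Put $\mathbf u=(1,-i,0)$. Then $\mathbf u\cdot\mathbf u=\bar{\mathbf u}\cdot\bar{\mathbf u}=0$, $\mathbf u\cdot\bar{\mathbf u}=2$, and
\begin{equation}\label{eq:u}
\operatorname{Re}(w\mathbf u)=(w,0),\qquad\operatorname{Re}(w\bar{\mathbf u})=(\bar w,0)\qquad(w\in\mathbb C).
\end{equation}
For $\sigma_1,\sigma_2\in\mathbb C$ the vector
\[
\mathbf n(\sigma_1,\sigma_2)=\sigma_1^2\,\mathbf u-\sigma_2^2\,\bar{\mathbf u}+2\sigma_1\sigma_2\,e_3
\]
is null, since $\mathbf n\cdot\mathbf n=-4\sigma_1^2\sigma_2^2+4\sigma_1^2\sigma_2^2$, and it vanishes only if $\sigma_1=\sigma_2=0$. The advantage of this form is that $\sigma_1,\sigma_2$ can be perturbed freely without losing the null condition. The ratio $\sigma_2/\sigma_1$ determines the complex line of $\mathbf n$, hence the tangent plane; the ratios $0$ and $\infty$ give the horizontal plane.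

Finally let
\[
R_\beta(x_1,x_2,x_3)=(x_1\cos\beta-x_3\sin\beta,\ x_2,\ x_1\sin\beta+x_3\cos\beta).
\]
For real $\beta$ this is a rotation about the $x_2$-axis. For complex $\beta$ it still preserves the bilinear product, so it maps nonzero null vectors to nonzero null vectors.

\section{A foliation of the ball by minimal disks}\label{sec:foliation}

Let $\kappa\in[0,2)$. Fix a real polynomial $f$ with $f(0)=1$, $f'(0)=\kappa$ and $\operatorname{Re}f>0$ on $|w|\le1$. Such $f$ exists: with $a=\kappa/2<1$ the function $\frac{1+aw}{1-aw}=1+2aw+\cdots$ has real part $(1-a^2|w|^2)/|1-aw|^2>0$ on $|w|\le1$, and its Taylor polynomials converge to it uniformly there. This is the only place where $\kappa<2$ is used. Fix $R_1\in(1,2]$ and $m_0\in(0,\frac12]$ with $\operatorname{Re}f\ge2m_0$ on $|w|\le R_1$.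

Write $\operatorname{Re}f=1+\kappa x+2\operatorname{Re}p$ with $p=\frac12(f-1-\kappa w)$, so $p(0)=p'(0)=0$. The three terms are the first variations of three motions of the plane $L_0$: a translation along the curve $c$, a rotation, and a bending that fixes the tangent plane at the origin. We perform these motions exactly. If the rotation and the bending grew linearly in $t$, we would control the leaves only near $L_0$; since the whole ball must be foliated, we let them saturate at a small size $\delta$. The saturating function must be holomorphic near the real axis, because $t$ will be replaced by $t+is$. So for small $\delta>0$ let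
\[
\eta(t)=\delta\tanh(t/\delta),\qquad\beta=\kappa\eta,\qquad q(w,t)=\eta(t)\,p'(w)=\tfrac12\eta(t)\,(f'(w)-\kappa).
\]
Then $q(0,t)=0$, $|\eta|\le\delta$, $0<\eta'\le1$, $\eta(0)=0$ and $\eta'(0)=1$. Define
\[
c(t)=\int_0^tR_{\beta(\tau)}e_3\,d\tau,\qquad N(w,t)=\int_0^w\mathbf n\big(1,q(w',t)\big)\,dw',\qquad F(w,t)=c(t)+R_{\beta(t)}\operatorname{Re}N(w,t).
\]
Since $c'=(-\sin\beta,0,\cos\beta)$, the curve $c$ is real-analytic with unit speed, $c(0)=0$ and $\|c''(0)\|=|\beta'(0)|=\kappa$. For fixed $t$ the map $w\mapsto F(w,t)$ is a minimal immersion by Section~\ref{sec:null}; let $L_t$ be the image of $\{|w|\le R_1\}$. It passes through $c(t)=F(0,t)$, and since $N_w(0,t)=\mathbf u$, its tangent plane there is $R_{\beta(t)}(\mathbb C\times0)$, which is orthogonal to $c'(t)$. Also $F(w,0)=(w,0)$. For the polynomial of Example~\ref{ex:quadratic}, $q=\eta w/2$, and with $\zeta=\eta w/2$ we get $N=\frac2\eta\big(\zeta-\frac13\zeta^3,-i(\zeta+\frac13\zeta^3),\zeta^2\big)$: the leaves $L_t$, $t\neq0$, are central pieces of large Enneper surfaces.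

With $p_1=\int_0^w(p')^2$ we have $N=w\mathbf u-\eta^2p_1\bar{\mathbf u}+2\eta p\,e_3$, so by \eqref{eq:u}
\begin{equation}\label{eq:Fexp}
F(w,t)-c(t)=R_{\kappa\eta}\big(w-\eta^2\overline{p_1},\,2\eta\operatorname{Re}p\big)=\big(w,\ \eta\operatorname{Re}(f(w)-1)\big)+\eta^2\mathfrak E(w,\eta),
\end{equation}
where $\mathfrak E$ is a smooth function of $(w,\eta)$ that does not depend on $\delta$; here we expanded in $\eta$ and used $\kappa\eta x+2\eta\operatorname{Re}p=\eta\operatorname{Re}(f-1)$. In particular $\partial_tF(w,0)=(0,\operatorname{Re}f(w))$, as intended. If $\operatorname{Re}f$ changed sign in the unit disk, $L_t$ would cross $L_0$ for small $t\neq0$.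

Let $\mathcal C=\{|w|\le R_1\}\times[-2,2]$.

\begin{lemma}\label{lem:foliation}
For $\delta$ small:
\begin{enumerate}
\item[(i)] $F$ is a diffeomorphism of $\mathcal C$ onto its image, and $|F(a)-F(b)|\ge m|a-b|$ for some $m>0$;
\item[(ii)] $F(\partial\mathcal C)\cap B=\emptyset$ and $F(\operatorname{int}\mathcal C)\supset B$;
\item[(iii)] $w\mapsto|F(w,t)|^2$ is strictly convex on $|w|\le R_1$ for each $t\in[-2,2]$;
\item[(iv)] $|c(t)|$ is strictly increasing on $[0,2]$ and strictly decreasing on $[-2,0]$.
\end{enumerate}
\end{lemma}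

\begin{proof}
In this proof $C$ does not depend on $\delta$. The map $F$ is $C^0$-close to the identity, but not $C^1$-close, since $\eta'(0)=1$. So we compare it with $F_0(w,t)=\big(w,\,t+\eta(t)\operatorname{Re}(f(w)-1)\big)$. By \eqref{eq:Fexp}, $F-F_0=c(t)-te_3+\eta^2\mathfrak E(w,\eta)$. As $|c'-e_3|\le\kappa\delta$, $|\eta|\le\delta$ and $|\eta'|\le1$, this is $O(\delta)$ in $C^1(\mathcal C)$.

(i) Let $a=(w,t)$, $b=(w',t')$. If $|t-t'|\le|w-w'|$, then $|F_0(a)-F_0(b)|\ge|w-w'|\ge|a-b|/\sqrt2$. Otherwise $t\ne t'$, and the third component of $F_0(a)-F_0(b)$ is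
\[
(t-t')\big[(1-\theta)+\theta\operatorname{Re}f(w)\big]+\eta(t')\operatorname{Re}\big(f(w)-f(w')\big),\qquad\theta=\frac{\eta(t)-\eta(t')}{t-t'}\in[0,1].
\]
The bracket is a convex combination of $1$ and $\operatorname{Re}f(w)$, hence at least $2m_0$, and the last term is at most $C\delta|w-w'|\le C\delta|t-t'|$. So $|F_0(a)-F_0(b)|\ge m_0|t-t'|\ge m_0|a-b|/\sqrt2$ for $\delta$ small. On the convex set $\mathcal C$ the map $F-F_0$ has Lipschitz constant at most $C\delta$, so the inequality holds with $m=m_0/(2\sqrt2)$ for $\delta$ small. It implies that $F$ and $dF$ are injective.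

(ii) We have $|F-\mathrm{id}|\le C\delta$ on $\mathcal C$, and points of $\partial\mathcal C$ have norm at least $R_1>1$. For $\delta$ small and $\tau\in[0,1]$, the map $(1-\tau)\,\mathrm{id}+\tau F$ has norm at least $R_1-C\delta>1$ on $\partial\mathcal C$. By homotopy invariance of the Brouwer degree, $\deg(F,\operatorname{int}\mathcal C,y)=\deg(\mathrm{id},\operatorname{int}\mathcal C,y)=1$ for $y\in B$, so $y\in F(\operatorname{int}\mathcal C)$.

(iii) By \eqref{eq:Fexp}, $F(\cdot,t)$ is $(w,0)+c(t)$ up to an error $O(\delta)$ in $C^2$, and $|c(t)|\le2$. The Hessian of $|F|^2$ in $w$ is $2(F_i\cdot F_j+F\cdot F_{ij})=2\delta_{ij}+O(\delta)$, where $\delta_{ij}$ is the identity matrix.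

(iv) $\frac d{dt}|c|^2=2c\cdot c'=2\int_0^t\cos(\beta(t)-\beta(\tau))\,d\tau$ has the sign of $t$ if $2\kappa\delta<\pi/2$.
\end{proof}

Fix such a $\delta$; from now on constants may depend on $f$ and $\delta$. Put
\[
\Omega^0_t=\{|w|\le R_1:\ F(w,t)\in\operatorname{Int}(B)\},\qquad J=\{t:\Omega^0_t\ne\emptyset\},\qquad I=\{t\in[-2,2]:|c(t)|<1\}.
\]
By (ii) and (iii), $\Omega_t^0$ is a convex open set with closure in $\{|w|<R_1\}$, and the disks $L_t^0=F(\Omega^0_t\times\{t\})$, $t\in J$, are disjoint and fill $\operatorname{Int}(B)$. By (iv), and since $c(\pm2)\in F(\partial\mathcal C)$ lies outside $B$, the set $I$ is an open interval containing $0$. Write $F^{-1}=(\omega,\tau)$ on $F(\operatorname{int}\mathcal C)$, so that the leaves are the level sets of $\tau$.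

We shall work in the coordinates $(w,t)$, whereas the definitions of Section~\ref{sub:defs} use Euclidean cylinders. The next lemma translates.

\begin{lemma}\label{lem:cylinder}
Let $p\in\operatorname{Int}(B)$, and take Euclidean coordinates $(x,x_3)$ centered at $p$ with $\{x_3=0\}$ tangent to the leaf through $p$. For all small $r$ the cylinder $Z=\{|x|\le r,|x_3|\le r\}$ lies in $\operatorname{Int}(B)$ and there is $\sigma>0$ with the following property. If $\phi$ is smooth on $Z$, $\|\phi-\tau\|_{C^1(Z)}\le\sigma$, and $\{\phi=\alpha\}$ meets $Z'=\{|x|<r,|x_3|<2r/3\}$, then $\{\phi=\alpha\}\cap\{|x|<r\}$ is the graph of a smooth function $g_{\phi,\alpha}$ on $\{|x|<r\}$ with gradient at most $\frac1{10}$. If $\phi_n\to\tau$ in $C^k(Z)$ for every $k$, if $\alpha_n-\alpha_n'\to0$, and if $\{\phi_n=\alpha_n\}$ and $\{\tau=\alpha_n'\}$ meet $Z'$, then $g_{\phi_n,\alpha_n}-g_{\tau,\alpha'_n}\to0$ in $C^k$ for every $k$.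
\end{lemma}

\begin{proof}
As $d\tau(p)$ is a nonzero multiple of $dx_3$, for small $r$ there is $\theta_0>0$ with $|\partial_3\tau|\ge2\theta_0$ and $|\nabla_x\tau|\le\frac1{20}|\partial_3\tau|$ on $Z$. For small $\sigma$ we get $|\partial_3\phi|\ge\theta_0$ and $|\nabla_x\phi|\le\frac1{10}|\partial_3\phi|$. So each vertical segment meets the level set at most once, and the level set is locally a graph with $\nabla g=-\nabla_x\phi/\partial_3\phi$. Continue this graph from a point of $Z'$ along a segment in $\{|x|<r\}$: the segment has length less than $2r$, the height stays below $\frac23r+\frac15r<r$ in modulus, and so the continuation reaches the end. For the last claim, with $g=g_{\phi_n,\alpha_n}$, $g'=g_{\tau,\alpha_n'}$, we have $2\theta_0|g-g'|\le|\tau(x,g)-\tau(x,g')|\le|\alpha_n-\alpha_n'|+\|\phi_n-\tau\|_{C^0}$, and the derivatives follow by induction from the formula for $\nabla g$.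
\end{proof}

\begin{lemma}\label{lem:sublam}
If $T^*\subset J$ is relatively closed, then $\mathcal L=\bigcup_{t\in T^*}L^0_t$ is a minimal lamination of $\operatorname{Int}(B)$.
\end{lemma}

\begin{proof}
The set $\mathcal L=\{y\in\operatorname{Int}(B):\tau(y)\in T^*\}$ is relatively closed because $\tau$ maps $\operatorname{Int}(B)$ continuously to $J$. As plaques at $p$ take the graphs $g_{\tau,\alpha}$ of Lemma~\ref{lem:cylinder} for those $\alpha\in T^*$ whose level set meets $Z'$.
\end{proof}

\section{Helicoids that follow the foliation}\label{sec:surfaces}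

The map $F\circ H$, with $H$ the helicoid \eqref{eq:helicoid}, is an embedded surface that spins around $c$ and follows the leaves, but it is not minimal. We look for a minimal surface close to it.

\subsection{The helicoid as a null curve}
Put
\[
w_+=\tfrac i{2\lambda}e^{-i\lambda z},\qquad w_-=\tfrac i{2\lambda}e^{i\lambda z},\qquad\text{so that}\qquad w_+'=\tfrac12e^{-i\lambda z},\quad w_-'=-\tfrac12e^{i\lambda z},\quad W=w_++\overline{w_-}.
\]
The last identity holds because $\overline{w_-}=-\frac i{2\lambda}e^{-\lambda s}e^{-i\lambda t}$ and $w_+=\frac i{2\lambda}e^{\lambda s}e^{-i\lambda t}$. We have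
\[
\tfrac12\mathbf n\big(e^{-i\lambda z/2},e^{i\lambda z/2}\big)=w_+'\mathbf u+w_-'\bar{\mathbf u}+e_3,
\]
and by \eqref{eq:u} the real part of the primitive $w_+\mathbf u+w_-\bar{\mathbf u}+ze_3$ is $(w_++\overline{w_-},t)=H(z)$. On the half $s>0$ we have $|w_-|<\frac1{2\lambda}$, so $w_+$ is a holomorphic approximation of the horizontal position $W$; on the half $s<0$ the same is true of the antiholomorphic function $\overline{w_-}$.

Now we modify $\sigma_1=e^{-i\lambda z/2}$, $\sigma_2=e^{i\lambda z/2}$. On the upper half, away from the axis, the ratio $\sigma_2/\sigma_1=e^{i\lambda z}=i/(2\lambda w_+)$ is small. For the leaf $L_t$ the ratio at $w$ is $q(w,t)$. So we want $\sigma_2/\sigma_1\approx q(w_+,z)$, which we get by adding $q(w_+,z)e^{-i\lambda z/2}$ to $\sigma_2$. On the lower half the surface should be parametrized by the conjugate variable, with null vector $\bar{\mathbf u}-q^2\mathbf u+2qe_3$. Since $\mathbf n=-\sigma_2^2\big(\bar{\mathbf u}-\varrho^2\mathbf u-2\varrho e_3\big)$ with $\varrho=\sigma_1/\sigma_2$, we want $\sigma_1/\sigma_2\approx-q(w_-,z)$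 there. Each correction is negligible on the other half, because there its first argument is $O(1/\lambda)$ and $q(0,\cdot)=0$. Finally we rotate by $R_{\beta(z)}$.

\subsection{Definition and expansion}
The functions $\eta,\beta,R_\beta,q,N$ and $c(z)=\int_0^zR_\beta e_3$ extend holomorphically in $z=t+is$ to a neighborhood of $\Sigma=\{|t|\le2,|s|\le\delta\}$, since the poles of $\tanh(z/\delta)$ have $|s|\ge\pi\delta/2$; they are polynomials in $w$. Let
\[
\Phi(w,z)=R_{\beta(z)}N(w,z),\qquad\text{so that}\qquad F(w,t)=c(t)+\operatorname{Re}\Phi(w,t).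
\]
For a function $h(w,z)$ put $h^*(w,z)=\overline{h(\bar w,\bar z)}$; this commutes with $\partial_w$ and $\partial_z$. The functions $q,R_\beta,c$ are real for real arguments, so they are fixed by $*$, and $\Phi^*_w=R_\beta(\bar{\mathbf u}-q^2\mathbf u+2qe_3)$.

For large $\lambda$ let $\Omega_\lambda=\{|t|\le2,\ |\sinh\lambda s|\le\lambda R_1\}\subset\Sigma$, a closed rectangle. The map $H$ is injective on $\Omega_\lambda$ (the height gives $t$, and then $W$ gives $\sinh\lambda s$), with $H(\Omega_\lambda)\subset\mathcal C$ and $H(\partial\Omega_\lambda)\subset\partial\mathcal C$. On $\Omega_\lambda$,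
\begin{equation}\label{eq:sizes}
|s|\le C\tfrac{\log\lambda}\lambda,\qquad|w_\pm|=\tfrac{e^{\pm\lambda s}}{2\lambda},\qquad|w_+|+|w_-|=\tfrac{\cosh\lambda s}\lambda\le3,\qquad|w_+w_-|=\tfrac1{4\lambda^2}.
\end{equation}
All functions $h(w,z)$ below are holomorphic near $\{|w|\le3\}\times\Sigma$ and independent of $\lambda$. So they are bounded there with all derivatives, and if $h(0,z)=0$ for all $z$, then $|h|+|h_z|\le C|w|$. We use this without further comment.

With $q_\pm=q(w_\pm,z)$ define
\[
\sigma_1=e^{-i\lambda z/2}-q_-e^{i\lambda z/2},\qquad\sigma_2=e^{i\lambda z/2}+q_+e^{-i\lambda z/2},\qquad\mathcal X'=\tfrac12R_{\beta(z)}\mathbf n(\sigma_1,\sigma_2),\qquad X=\operatorname{Re}\mathcal X;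
\]
the constant of integration is fixed in Lemma~\ref{lem:expansion}. If $\sigma_1=\sigma_2=0$ at a point, then multiplying $e^{-i\lambda z/2}=q_-e^{i\lambda z/2}$ and $e^{i\lambda z/2}=-q_+e^{-i\lambda z/2}$ gives $q_+q_-=-1$. This is impossible on $\Omega_\lambda$ for large $\lambda$, because $|q_+q_-|\le C|w_+w_-|\le C\lambda^{-2}$. So $X$ is a minimal immersion of a neighborhood of $\Omega_\lambda$.

To integrate $\mathcal X'$ approximately, let
\[
k=-qR_\beta\bar{\mathbf u}-\Phi_z,\qquad P(w,z)=\int_0^wk(w',z)\,\frac{dw'}{w'} .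
\]
Here $k(0,z)=0$, because $q(0,z)=0$ and $\Phi(0,z)=0$; so $P$ is a polynomial in $w$ with $P(0,z)=0$.

\begin{lemma}\label{lem:expansion}
With a suitable constant of integration,
\begin{equation}\label{eq:expansion}
\mathcal X(z)=c(z)+\Phi(w_+,z)+\Phi^*(w_-,z)+\tfrac i\lambda\big[P(w_+,z)-P^*(w_-,z)\big]+E(z),
\end{equation}
where $E(0)=0$, $|E'|\le C\lambda^{-2}\cosh\lambda s$ and $|E|\le C\lambda^{-2}$ on $\Omega_\lambda$.
\end{lemma}

\begin{proof}
Multiplying out,
\[
\sigma_1^2=e^{-i\lambda z}-2q_-+q_-^2e^{i\lambda z},\quad\sigma_2^2=e^{i\lambda z}+2q_++q_+^2e^{-i\lambda z},\quad\sigma_1\sigma_2=1+q_+e^{-i\lambda z}-q_-e^{i\lambda z}-q_+q_-.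
\]
Collect in $\frac12\mathbf n$ the terms with $e^{-i\lambda z}=2w_+'$, those with $e^{i\lambda z}=-2w_-'$, and the rest:
\[
\tfrac12\mathbf n=w_+'\big(\mathbf u-q_+^2\bar{\mathbf u}+2q_+e_3\big)+w_-'\big(\bar{\mathbf u}-q_-^2\mathbf u+2q_-e_3\big)+e_3-q_+\bar{\mathbf u}-q_-\mathbf u-q_+q_-e_3 .
\]
After applying $R_\beta$, the first two terms are $w_+'\Phi_w(w_+,z)=\frac d{dz}\Phi(w_+,z)-\Phi_z(w_+,z)$ and $w_-'\Phi^*_w(w_-,z)=\frac d{dz}\Phi^*(w_-,z)-\Phi^*_z(w_-,z)$. Since $k^*=-qR_\beta\mathbf u-\Phi_z^*$,
\[
\mathcal X'=\tfrac d{dz}\big[c(z)+\Phi(w_+,z)+\Phi^*(w_-,z)\big]+k(w_+,z)+k^*(w_-,z)-q_+q_-R_\beta e_3 .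
\]
The terms $k$ and $k^*$ are not small, but they oscillate rapidly, and we integrate them by parts once. As $w_\pm'=\mp i\lambda w_\pm$ and $wP_w=k$,
\[
\tfrac d{dz}\big[\tfrac i\lambda P(w_+,z)\big]=k(w_+,z)+\tfrac i\lambda P_z(w_+,z),\qquad\tfrac d{dz}\big[-\tfrac i\lambda P^*(w_-,z)\big]=k^*(w_-,z)-\tfrac i\lambda P^*_z(w_-,z).
\]
So \eqref{eq:expansion} holds with $E'=-\frac i\lambda P_z(w_+,z)+\frac i\lambda P^*_z(w_-,z)-q_+q_-R_\beta e_3$, and \eqref{eq:sizes} gives $|E'|\le\frac C\lambda(|w_+|+|w_-|)+C|w_+w_-|\le C\lambda^{-2}\cosh\lambda s$. Integrating from $0$ along $s=0$ and then vertically, $|E|\le C\lambda^{-2}+C\lambda^{-3}\sinh\lambda|s|\le C\lambda^{-2}$.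
\end{proof}

This is where the orthogonality of $c$ to the leaves enters. Without $q(0,z)=0$, the function $k$ would have a non-oscillating part $k(0,z)$, and its integral would move the axis of the surface away from $c$ by an amount that does not tend to $0$.

\section{Embeddedness}\label{sec:embedded}

To compare $X$ with an embedded model we need an error that is small compared with the distance $\pi/\lambda$ between sheets. The model $F\circ H$ is not good enough, as the simplest case with $\kappa>0$ shows.

\begin{example}\label{ex:flat}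
Let $f=1+\kappa w$, $0<\kappa<1$. Then $q=0$ and $\Phi=wR_\beta\mathbf u$. Since $\frac d{d\beta}R_\beta\mathbf u=R_\beta e_3$, we get $\Phi_z=\beta'w\,c'$ and $k=P=-\beta'w\,c'$. On the upper half, with $w_+\approx W$, two terms of \eqref{eq:expansion} displace $X$ from $F\circ H$ in the direction $c'$, across the sheets:
\[
\operatorname{Re}\{\Phi(W,t+is)-\Phi(W,t)\}=-s\beta'(t)\operatorname{Im}W\,c'(t)+O(s^2),\qquad\tfrac1\lambda\operatorname{Re}\{iP(W,t)\}=\tfrac1\lambda\beta'(t)\operatorname{Im}W\,c'(t).
\]
For fixed $W$ with $\operatorname{Im}W\ne0$ the first has order $\log\lambda/\lambda$, which exceeds the distance between sheets, and the second has order $1/\lambda$.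
\end{example}

The way out is that $|s|$ is a function of the position $W$, and that, by the symmetry of \eqref{eq:expansion} under conjugation, the upper and the lower sheets suffer the same displacement. So the displacement is a map of the ambient space and can be absorbed into $F$. For $(w,t)\in\mathcal C$ let
\[
s_\lambda(w)=\tfrac1\lambda\operatorname{arsinh}(\lambda|w|),\qquad G_\lambda(w,t)=c(t)+\operatorname{Re}\Phi\big(w,t+is_\lambda(w)\big)+\tfrac1\lambda\operatorname{Re}\{iP(w,t)\}.
\]
Then $s_\lambda(W(z))=|s|$, and $0\le s_\lambda(w)\le\min\{|w|,C\log\lambda/\lambda\}$.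

\begin{lemma}\label{lem:G}
The map $G_\lambda$ is $C^1$ on $\mathcal C$ and $\|G_\lambda-F\|_{C^1(\mathcal C)}\le C\log\lambda/\lambda$. Hence $|G_\lambda(a)-G_\lambda(b)|\ge\frac m2|a-b|$ for $\lambda$ large.
\end{lemma}

\begin{proof}
The term $\frac1\lambda\operatorname{Re}\{iP\}$ is smooth with $C^1$ norm $O(1/\lambda)$. The rest of $G_\lambda-F$ is $g=\operatorname{Re}\{\Phi(w,t+is_\lambda)-\Phi(w,t)\}$. From $|\Phi_z|\le C|w|$ we get $|g|\le C|w|s_\lambda\le C\log\lambda/\lambda$. Off the axis $w=0$ the function $s_\lambda$ is smooth with $|\nabla s_\lambda|=(1+\lambda^2|w|^2)^{-1/2}$. A first derivative of $g$ consists of the differences of $\Phi_w$ or $\Phi_z$ at the two arguments, which are $O(s_\lambda)$, and of the term $i\Phi_z\nabla s_\lambda$. So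
\[
|\nabla g|\le Cs_\lambda+C|w|(1+\lambda^2|w|^2)^{-1/2}\le C\log\lambda/\lambda .
\]
On the axis, $|g|\le C|w|^2$ shows that $g$ is differentiable with gradient $0$, and the middle expression tends to $0$ as $w\to0$; so $g$ is $C^1$. Since $\mathcal C$ is convex, $G_\lambda-F$ has Lipschitz constant $O(\log\lambda/\lambda)$, and Lemma~\ref{lem:foliation}(i) gives the last claim.
\end{proof}

The remaining error is small in two senses: its size is $o(1/\lambda)$, and its derivatives are small relative to those of $H$, which have length $\cosh\lambda s$.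

\begin{lemma}\label{lem:rho}
Let $\rho=X-G_\lambda\circ H$, a $C^1$ map on $\Omega_\lambda$. With $\varepsilon_\lambda=C\log^2\lambda/\lambda\to0$,
\[
|\rho|\le\varepsilon_\lambda/\lambda,\qquad|\partial_t\rho|+|\partial_s\rho|\le\varepsilon_\lambda\cosh\lambda s\qquad\text{on }\Omega_\lambda .
\]
\end{lemma}

\begin{proof}
Let $\partial$ be $\partial_t$ or $\partial_s$, and first let $s\ge0$. Besides Lemma~\ref{lem:expansion} and \eqref{eq:sizes} we use only
\begin{equation}\label{eq:relations}
W=w_++\overline{w_-},\quad s_\lambda(W)=s,\quad|w_-|\le\tfrac1{2\lambda},\quad|w_-|\le|w_+|,\quad|\partial w_\pm|=\lambda|w_\pm|,\quad|\partial z|=1 .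
\end{equation}
In particular $|\partial w_-|\le\frac12$ and $|\partial w_+|+|\partial w_-|=\cosh\lambda s$. Since $G_\lambda\circ H=c(t)+\operatorname{Re}\Phi(W,z)+\frac1\lambda\operatorname{Re}\{iP(W,t)\}$, formula \eqref{eq:expansion} writes $\rho$ as a sum of four terms.

\emph{The term $\operatorname{Re}c(z)-c(t)$.} As $c'(t)$ is real, $c(z)=c(t)+isc'(t)+O(s^2)$ shows that the term is $O(s^2)=O(\log^2\lambda/\lambda^2)$. Its derivatives $\operatorname{Re}c'(z)-c'(t)$ and $-\operatorname{Im}c'(z)$ are $O(s)$.

\emph{The term $\operatorname{Re}E$} is $O(\lambda^{-2})$ with derivatives $O(\lambda^{-2}\cosh\lambda s)$.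

\emph{The term $\frac1\lambda\operatorname{Re}\{iP(w_+,z)-iP(W,t)-iP^*(w_-,z)\}$.} Since $|w_+-W|=|w_-|$, $|z-t|=s$ and $P^*(0,z)=0$, it is at most $\frac C\lambda(|w_-|+s)=O(\log\lambda/\lambda^2)$. Its derivatives are at most $\frac C\lambda(1+|\partial w_+|+|\partial w_-|)=O(\lambda^{-1}\cosh\lambda s)$.

\emph{The term $a=\operatorname{Re}\{\Phi(w_+,z)-\Phi(W,z)+\Phi^*(w_-,z)\}$.} Here both $\Phi(w_+,z)-\Phi(W,z)$ and $\Phi^*(w_-,z)$ have size $|w_-|$, which is of order $1/\lambda$ near the axis, and we need a cancellation, the one that makes $X=H$ exact for the helicoid. Write $\Phi_w=R_{\beta(z)}\mathbf u+\Theta$ with $\Theta=R_\beta(2qe_3-q^2\bar{\mathbf u})$, so $\Theta(0,z)=0$. Then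
\[
\Phi(W,z)-\Phi(w_+,z)=\overline{w_-}R_{\beta(z)}\mathbf u+\overline{w_-}\int_0^1\Theta(w_++x\overline{w_-},z)\,dx .
\]
The vector $w_-\bar{\mathbf u}-\overline{w_-}\mathbf u$ is purely imaginary and $R_{\beta(t)}$ is real, so $\operatorname{Re}\{R_{\beta(t)}(w_-\bar{\mathbf u}-\overline{w_-}\mathbf u)\}=0$. Therefore $a=a_1+a_2+a_3$ with
\[
a_1=\operatorname{Re}\big\{(R_{\beta(z)}-R_{\beta(t)})(w_-\bar{\mathbf u}-\overline{w_-}\mathbf u)\big\},\qquad a_2=\operatorname{Re}\big\{\Phi^*(w_-,z)-w_-R_{\beta(z)}\bar{\mathbf u}\big\},
\]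
\[
a_3=-\operatorname{Re}\Big\{\overline{w_-}\int_0^1\Theta(w_++x\overline{w_-},z)\,dx\Big\}.
\]
For $a_1$: $R_{\beta(z)}-R_{\beta(t)}$ is $O(s)$ with bounded derivatives, so $|a_1|\le Cs|w_-|=O(\log\lambda/\lambda^2)$ and $|\partial a_1|\le C(|w_-|+s|\partial w_-|)=O(\log\lambda/\lambda)$.
For $a_2$: the function $\Phi^*(w,z)-wR_\beta\bar{\mathbf u}$ vanishes at $w=0$ and has $w$-derivative $\Theta^*=O(|w|)$, so $|a_2|\le C|w_-|^2=O(\lambda^{-2})$ and $|\partial a_2|\le C|w_-|(|\partial w_-|+1)=O(1/\lambda)$.
For $a_3$: the first argument of $\Theta$ has modulus at most $2|w_+|$, so $|a_3|\le C|w_+w_-|=O(\lambda^{-2})$. Differentiating the factor $\overline{w_-}$ gives at most $C\lambda|w_-||w_+|$, differentiating the first argument of $\Theta$ gives at most $C|w_-|\lambda|w_+|$, and differentiating the second argument gives at most $C|w_-|$. All three are $O(1/\lambda)$.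

This proves the bounds for $s\ge0$. Let $s\le0$. Conjugating \eqref{eq:expansion} does not change $X$, and $\overline{h(w,z)}=h^*(\bar w,\bar z)$ gives
\[
\overline{\mathcal X}=c(\bar z)+\Phi(\overline{w_-},\bar z)+\Phi^*(\overline{w_+},\bar z)+\tfrac i\lambda\big[P(\overline{w_-},\bar z)-P^*(\overline{w_+},\bar z)\big]+\bar E .
\]
This is \eqref{eq:expansion} with $(z,w_+,w_-,E)$ replaced by $(\tilde z,\tilde w_+,\tilde w_-,\tilde E)=(\bar z,\overline{w_-},\overline{w_+},\bar E)$. We have $\tilde z=t+i|s|$, $|\tilde w_\pm|=\frac1{2\lambda}e^{\pm\lambda|s|}$, $|\partial\tilde w_\pm|=\lambda|\tilde w_\pm|$, $W=\tilde w_++\overline{\tilde w_-}$ and $s_\lambda(W)=|s|$. So \eqref{eq:sizes} and \eqref{eq:relations} hold for the new quantities with $|s|$ in place of $s$, and the estimates above apply unchanged, with the same map $G_\lambda$.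
\end{proof}

\begin{proposition}\label{prop:injective}
For $\lambda$ large, $X$ is injective on $\Omega_\lambda$.
\end{proposition}

\begin{proof}
The bound on $|\rho|$ will exclude intersections of different sheets, and the bound on the derivatives will exclude self-intersections of one sheet. Use the coordinates $r=\sinh\lambda s$, $\theta=\lambda t$, in which $\Omega_\lambda$ is the rectangle $|r|\le\lambda R_1$, $|\theta|\le2\lambda$ and $\lambda H=(ire^{-i\theta},\theta)$. By Lemma~\ref{lem:rho}, $|\partial_r\rho|\le\varepsilon_\lambda/\lambda$ and $|\partial_\theta\rho|\le\frac{\varepsilon_\lambda}\lambda\sqrt{1+r^2}$.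

Let $X(a)=X(b)$, with coordinates $(r_a,\theta_a)$, $(r_b,\theta_b)$ and $\vartheta=\theta_a-\theta_b$. By Lemma~\ref{lem:G},
\begin{equation}\label{eq:inj}
\tfrac m2|H(a)-H(b)|\le|G_\lambda(H(a))-G_\lambda(H(b))|=|\rho(a)-\rho(b)|\le2\varepsilon_\lambda/\lambda .
\end{equation}
From $|r_ae^{-i\theta_a}-r_be^{-i\theta_b}|=|r_ae^{-i\vartheta/2}-r_be^{i\vartheta/2}|$ we get
\[
\lambda^2|H(a)-H(b)|^2=(r_a-r_b)^2\cos^2\tfrac\vartheta2+(r_a+r_b)^2\sin^2\tfrac\vartheta2+\vartheta^2 .
\]
So \eqref{eq:inj} gives $|\vartheta|\le4\varepsilon_\lambda/m<1$ for $\lambda$ large. If $r_ar_b>0$, let $r_*$ be the one of $r_a,r_b$ with smaller modulus; otherwise let $r_*=0$. In both cases $r_*$ lies between $r_a$ and $r_b$, and $|r_a+r_b|\ge2|r_*|$. With $|\sin\frac\vartheta2|\ge|\vartheta|/\pi$ and $\cos\frac\vartheta2\ge\cos\frac12>\frac2\pi$ we obtain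
\[
\lambda^2|H(a)-H(b)|^2\ge\tfrac4{\pi^2}\big[(r_a-r_b)^2+(1+r_*^2)\vartheta^2\big]\ge\tfrac2{\pi^2}\big(|r_a-r_b|+\sqrt{1+r_*^2}\,|\vartheta|\big)^2 .
\]
Join $a$ to $b$ in the rectangle by moving in $r$ from $r_a$ to $r_*$, then in $\theta$, then in $r$ from $r_*$ to $r_b$; the move in $\theta$ is made where it is cheapest. This gives
\[
|\rho(a)-\rho(b)|\le\tfrac{\varepsilon_\lambda}\lambda\big(|r_a-r_b|+\sqrt{1+r_*^2}\,|\vartheta|\big)\le\tfrac\pi{\sqrt2}\,\varepsilon_\lambda|H(a)-H(b)| .
\]
With \eqref{eq:inj}, $H(a)=H(b)$ as soon as $\pi\varepsilon_\lambda/\sqrt2<m/2$, and then $a=b$.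
\end{proof}

\section{The disks and their limit}\label{sec:limit}

Let $\lambda=n$ be a large integer and write $X_n$ for $X$; the functions $H,W,w_\pm$ are taken with $\lambda=n$. By Lemmas~\ref{lem:G} and~\ref{lem:rho},
\begin{equation}\label{eq:close}
\sup_{\Omega_n}|X_n-F\circ H|\le C\log n/n .
\end{equation}

\subsection{The disks}
Since $H(\partial\Omega_n)\subset\partial\mathcal C$ and the compact set $F(\partial\mathcal C)$ misses $B$, \eqref{eq:close} gives $X_n(\partial\Omega_n)\cap B=\emptyset$. The surface need not be transverse to $\partial B$, so we cut with a slightly smaller sphere. By Sard's theorem choose $b_n\in(1-\frac1n,1)$ such that $b_n^2$ is a regular value of $|X_n|^2$. On $s=0$ we have $|w_\pm|=\frac1{2n}$, so \eqref{eq:expansion} gives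
\begin{equation}\label{eq:axis}
X_n(t)=c(t)+O(1/n),\qquad|t|\le2 .
\end{equation}
In particular $|X_n(0)|<b_n$. Let $\Delta_n$ be the component of $\{z\in\Omega_n:|X_n(z)|\le b_n\}$ that contains $0$. It is a compact connected planar domain in $\operatorname{int}\Omega_n$ with smooth boundary; as $b_n^2$ is a regular value, $|X_n|=b_n$ exactly on $\partial\Delta_n$.

The domain $\Delta_n$ is a disk. Indeed, suppose that $V$ is a bounded component of $\mathbb C\setminus\Delta_n$. The set $\mathbb C\setminus\Omega_n$ is connected, unbounded and disjoint from $\Delta_n$, so it lies in the unbounded component, and $V\subset\Omega_n$. On $\partial V\subset\partial\Delta_n$ we have $|X_n|=b_n$, and $|X_n|^2$ is subharmonic because $X_n$ is harmonic. So $|X_n|\le b_n$ on the connected set $\overline V$, which meets $\Delta_n$; hence $V\subset\Delta_n$, a contradiction.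

By Proposition~\ref{prop:injective}, $D_n=b_n^{-1}X_n(\Delta_n)$ is a smooth compact embedded minimal disk in $B$ with $D_n\cap\partial B=\partial D_n$. Put $D'_n=X_n(\Delta_n)$. As $b_n\to1$, the sequences $D_n$ and $D_n'$ have the same limit points and the same singular set.

\subsection{Curvature along the curve}

\begin{lemma}\label{lem:blowup}
For every $t_1\in I$ and $r>0$, $\sup_{D'_n\cap B(c(t_1),r)}|K|\to\infty$. Moreover $t_1\in\Delta_n$ for large $n$.
\end{lemma}

\begin{proof}
Take a compact interval $I'\subset I$ containing $0$ and a neighborhood of $t_1$. By \eqref{eq:axis}, $|X_n|<b_n$ on $I'$ for large $n$, so $I'\subset\Delta_n$. On $s=0$ we have $q_\pm=O(1/n)$, so $\mathcal X'=R_{\beta(t)}(-i\sin nt,-i\cos nt,1)+O(1/n)$ and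
\[
\partial_tX_n=R_\beta e_3+O(\tfrac1n),\qquad\partial_sX_n=R_\beta(\sin nt,\cos nt,0)+O(\tfrac1n).
\]
The unit normal is therefore $R_{\beta(t)}(-\cos nt,\sin nt,0)+O(1/n)$. Along the curve $X_n([t_1,t_1+\pi/n])$, which lies in $B(c(t_1),r)$ and has length at most $2\pi/n$, the normal moves by a chord of length $2-O(1/n)\ge1$. So somewhere on it the principal curvatures $\pm k_1$ satisfy $|k_1|\ge n/(2\pi)$, and $|K|=k_1^2\ge n^2/(4\pi^2)$.
\end{proof}

\subsection{Sheets away from the curve}
Estimate \eqref{eq:close} controls only positions. To get smooth convergence we reparametrize a piece of $X_n$ by $w_+$ (or $\overline{w_-}$); then $X_n$ and the leaf are two harmonic maps on a disk of fixed size, and $C^0$-closeness implies $C^k$-closeness.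

Let $F(w_0,t_0)\in\operatorname{Int}(B)$ with $w_0\ne0$. Write $\mathbb D_a=\{|w-w_0|<a\}$ and $Q_a=\mathbb D_a\times(t_0-a,t_0+a)$, and choose $\mu<|w_0|/10$ with $\overline{Q_{4\mu}}\subset\operatorname{int}\mathcal C$ and $F(\overline{Q_{4\mu}})\subset\operatorname{Int}(B)$. We call $F(Q_\mu)$ a \emph{box}.

\begin{lemma}\label{lem:sheet}
There are $n_0$ and numbers $\varepsilon_{n,k}\to0$ $(n\to\infty)$, depending only on the box, such that for $n\ge n_0$ every $z=t+is\in\Omega_n$ with $X_n(z)\in F(Q_\mu)$ has an open connected neighborhood $Y(z)\subset\Omega_n$ of area at least $\pi\mu^2/(nR_1)^2$ with the following properties: $\omega\circ X_n$ maps $Y(z)$ diffeomorphically onto $\mathbb D_{2\mu}$, and $F^{-1}X_n(Y(z))\subset Q_{3\mu}$ is the graph of a function $h$ on $\mathbb D_{2\mu}$ with $\|h-t\|_{C^k}\le\varepsilon_{n,k}$ for all $k$.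
\end{lemma}

\begin{proof}
All estimates are uniform in $z$. By \eqref{eq:close} and Lemma~\ref{lem:foliation}(i), $|H(z)-F^{-1}(X_n(z))|\le C\log n/n$, so $H(z)\in Q_{2\mu}$. In particular $|W(z)|>8\mu$ and $s\ne0$.

Let $s>0$ and $w^0=w_+(z)$, so $|w^0-W(z)|\le\frac1{2n}$. For $w\in\mathbb D_{3\mu}$,
\[
\Big|\frac w{w^0}-1\Big|\le\frac{5\mu+1/(2n)}{8\mu-1/(2n)}<0.7 .
\]
So with the principal logarithm, $\zeta(w)=z+\frac in\log(w/w^0)$ is holomorphic on $\mathbb D_{3\mu}$, $w_+(\zeta(w))=w$, $\zeta(w^0)=z$, $|\zeta(w)-z|\le C/n$ and $|\zeta'(w)|=\frac1{n|w|}$. Its values lie in $\operatorname{int}\Omega_n$: first, $|\operatorname{Re}\zeta-t_0|<3\mu$; second, $s'=\operatorname{Im}\zeta$ satisfies $e^{ns'}/(2n)=|w|>7\mu>\frac1{2n}$, so $s'>0$ and $\sinh(ns')/n<|w|<R_1$. Since $|w_-(\zeta(w))|\le\frac1{2n}$, we have $H(\zeta(w))=(w,t)+O(1/n)$, and \eqref{eq:close} gives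
\begin{equation}\label{eq:sheet}
X_n(\zeta(w))=F(w,t)+O(\log n/n)\qquad\text{uniformly on }\mathbb D_{3\mu}.
\end{equation}
Let $s<0$. Put $w^0=\overline{w_-(z)}=-\frac i{2n}e^{-in\bar z}$ and define $\zeta$ by $\overline{\zeta(w)}=\bar z+\frac in\log(w/w^0)$. Then $\zeta$ is antiholomorphic, $\overline{w_-(\zeta(w))}=w$, $e^{-ns'}/(2n)=|w|$, so $s'<0$, $|\sinh ns'|/n<R_1$ and $|w_+(\zeta(w))|\le\frac1{2n}$; again $\zeta(w^0)=z$ and \eqref{eq:sheet} holds.

In both cases $\zeta$ is injective and open, and both sides of \eqref{eq:sheet} are harmonic in $w$. By the interior derivative estimates for harmonic functions, their difference tends to $0$ in $C^k(\overline{\mathbb D_{5\mu/2}})$ for all $k$. The values lie in $F(Q_{4\mu})$, where $F^{-1}$ is smooth with bounded derivatives. So $(\omega_n,\tau_n)=F^{-1}\circ X_n\circ\zeta$ satisfies $\omega_n-w\to0$ and $\tau_n-t\to0$ in $C^k(\overline{\mathbb D_{5\mu/2}})$. Once $\omega_n-w$ has Lipschitz constant at most $\frac12$ and modulus at most $\mu/2$, the map $\omega_n$ is a diffeomorphism onto its image; the image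 contains each $y\in\mathbb D_{2\mu}$, by Brouwer's fixed point theorem applied to $w\mapsto y-(\omega_n(w)-w)$; and $\mathbb D_\mu\subset\omega_n^{-1}(\mathbb D_{2\mu})$. Put $Y(z)=\zeta(\omega_n^{-1}(\mathbb D_{2\mu}))$ and $h=\tau_n\circ\omega_n^{-1}$. The bounds on $h$ follow, and the graph lies in $Q_{3\mu}$ as $|t-t_0|<2\mu$. The area bound follows because $\zeta$ stretches lengths by $\frac1{n|w|}\ge\frac1{nR_1}$. Finally $w^0\in\mathbb D_{5\mu/2}$ and $\omega_n(w^0)=\omega(X_n(z))\in\mathbb D_\mu$, so $z\in Y(z)$.
\end{proof}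

Call the sets $X_n(Y(z))$ the \emph{sheets} of the box.

\begin{lemma}\label{lem:sheets}
For large $n$, $D_n'\cap F(Q_\mu)$ is covered by finitely many pairwise disjoint sheets contained in $D'_n$, and the curvature of $D_n'$ in $F(Q_\mu)$ is bounded independently of $n$.
\end{lemma}

\begin{proof}
Let $h_1,h_2$ be the functions of two sheets, with domains $Y_1,Y_2$, and let $h_1(w)=h_2(w)$. Since $X_n$ is injective, the common point has one preimage, which lies in the open set $Y_1\cap Y_2$. The map $\omega\circ X_n$ sends $Y_1\cap Y_2$ onto a neighborhood of $w$, on which $h_1=h_2$. So $\{h_1=h_2\}$ is open and closed in $\mathbb D_{2\mu}$, and two sheets coincide or are disjoint. Disjoint sheets have disjoint domains, so by the area bound there are finitely many sheets. As $F(\overline{Q_{3\mu}})$ is a compact subset of $\operatorname{Int}(B)$, we have $|X_n|<b_n$ on the connected set $Y(z)$; so $Y(z)\subset\Delta_n$ if $z\in\Delta_n$. The curvature is bounded because the functions $h$ are bounded in $C^2$ and $F$ is a diffeomorphism.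
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:A}}
Let $\Gamma=c([-2,2])=F(\{0\}\times[-2,2])$, so $\Gamma\cap\operatorname{Int}(B)=c(I)$. Cover $\operatorname{Int}(B)\setminus\Gamma$ by countably many boxes. In each box let $T_n\subset[t_0-3\mu,t_0+3\mu]$ be the finite set of values $h(w_0)$ of the sheets in Lemma~\ref{lem:sheets}. The nonempty compact subsets of a compact interval form a compact space in the Hausdorff metric. So along a diagonal subsequence, which we renumber, in every box $T_n$ converges to a compact set $T$ or is eventually empty; in the second case put $T=\emptyset$. By Lemmas~\ref{lem:blowup} and~\ref{lem:sheets} the singular set of this sequence is $c(I)$.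

Let $M$ be the set of points of $\operatorname{Int}(B)\setminus\Gamma$ that are limits of points $y_n\in D_n'$. In every box:
\begin{itemize}
\item[(a)] if $\alpha\in T$ and $w\in\mathbb D_\mu$, then $F(w,\alpha)\in M$; for there are sheets in $D'_n$ with $h_n(w_0)\to\alpha$, and then $F(w,h_n(w))\to F(w,\alpha)$ because the oscillation of $h_n$ tends to $0$;
\item[(b)] if $F(w,\alpha)\in F(Q_\mu)$ is the limit of a subsequence $y_{n_j}\in D'_{n_j}$, then $\alpha\in T$; for $y_{n_j}$ lies on a sheet, and $h_{n_j}(w_0)\to\alpha$ for the same reason.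
\end{itemize}
So $M$ contains all subsequential limits in $\operatorname{Int}(B)\setminus\Gamma$, and $M\cap F(Q_\mu)=F\big(\mathbb D_\mu\times(T\cap(t_0-\mu,t_0+\mu))\big)$. Thus $M$ is relatively closed in $\operatorname{Int}(B)\setminus\Gamma$, and for $t\in J$ the set $\{w\in\Omega^0_t\setminus\{0\}:F(w,t)\in M\}$ is open and closed in $\Omega^0_t\setminus\{0\}$. A convex open planar set minus a point is connected, so $M=\bigcup_{t\in T^*}(L^0_t\setminus\Gamma)$ for a set $T^*\subset J$. This set is relatively closed in $J$: if $T^*\ni t_j\to t\in J$, choose $w\in\Omega^0_t\setminus\{0\}$; then $w\in\Omega^0_{t_j}$ for large $j$, so $F(w,t)=\lim F(w,t_j)\in M$. By Lemma~\ref{lem:sublam}, $\mathcal L=\bigcup_{t\in T^*}L^0_t$ is a minimal lamination, and $\mathcal L\setminus\Gamma=M$, which is (C1).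

For (C2) let $p\in M$ lie in a box, and take $Z\subset F(Q_\mu)$ as in Lemma~\ref{lem:cylinder}, with the chart of Lemma~\ref{lem:sublam}. For large $n$, $b_nZ\subset F(Q_\mu)$. A point $y\in D_n$ in the core lies on $b_n^{-1}$ times a sheet, whose part in $Z$ is the level set $\{\phi=\alpha\}$ with $\alpha=h(w_0)\in T_n$ and $\phi(y')=\tau(b_ny')-h(\omega(b_ny'))+\alpha$. By Lemma~\ref{lem:sheet}, $\phi\to\tau$ in $C^k(Z)$ uniformly over the sheets. Let $\alpha'\in T$ be nearest to $\alpha$; then $\alpha'\in T^*$ by (a), and $\alpha'-\tau(y)\to0$ uniformly. Since $|\partial_3\tau|$ is bounded below on $Z$, the level set $\{\tau=\alpha'\}$ meets the vertical segment through $y$ inside $Z'$. Lemma~\ref{lem:cylinder} now gives (C2).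

It remains to see that $\mathcal L$ contains the leaves through $c(I)$. Let $t_1\in I$ and fix $\mu_1>0$ with $F(\{|w|\le\mu_1\}\times\{t_1\})\subset\operatorname{Int}(B)$. By \eqref{eq:close}, $|X_n|<b_n$ on the vertical segment $\{t=t_1,\ |W|\le\mu_1\}\subset\Omega_n$ for large $n$. The segment contains $t_1\in\Delta_n$, so it lies in $\Delta_n$. At its upper endpoint $|W|=\mu_1$, and along a subsequence the images converge to a point $F(w_1,t_1)$ with $|w_1|=\mu_1$. This point lies in $M$, so $t_1\in T^*$.

Thus $D_n\to\mathcal L$, and $S(\mathcal L)=c(I)$ is a connected real-analytic arc, parametrized by arc length and orthogonal to the leaves, with $c(0)=0$ and $\|c''(0)\|=\kappa$. The leaf through $0$ is $L^0_0$, the flat unit disk, since $F(w,0)=(w,0)$. This proves Theorem~\ref{thm:A}.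

\section{Positive Jacobi functions and upper bounds}\label{sec:upper}

We prove Theorem~\ref{thm:B}. The leaf $L_0$ is now arbitrary. The leaves through $S(t)$ are graphs over $L_0$ near the origin; the task is to continue them as normal graphs over large parts of $L_0$. They may fail to close up along loops, which is why we pass to the universal cover.

\subsection{Standard facts}
Let $\mathbb B_a=\{x\in\mathbb R^2:|x|<a\}$ and $a'<a$.
\begin{itemize}
\item[(E1)] If $v$ solves the minimal surface equation $a_{ij}(\nabla v)v_{ij}=0$, $a_{ij}(\xi)=(1+|\xi|^2)\delta_{ij}-\xi_i\xi_j$, on $\mathbb B_a$ with $|\nabla v|\le\frac1{10}$, then its derivatives of order $k\ge1$ are bounded on $\mathbb B_{a'}$ in terms of $k,a,a'$.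
\item[(E2)] (Harnack inequality and Schauder estimates.) If $u$ has no zero on $\mathbb B_a$ and solves $\alpha_{ij}u_{ij}+\beta_iu_i+\gamma u=0$ with $(\alpha_{ij})\ge\theta_0>0$ and coefficients bounded in $C^k(\mathbb B_a)$, $k\ge1$, then $\|u\|_{C^k(\mathbb B_{a'})}\le C|u(x)|$ for all $x\in\mathbb B_{a'}$, with $C$ depending only on $k,a,a',\theta_0$ and the bound.
\item[(E3)] Let $\pi:\hat L\to\mathbb R^3$ be a minimal immersion with unit normal $\nu$. The map $\Psi(p,u)=\pi(p)+u\nu(p)$ is a local diffeomorphism where $|u||A|<1$. The mean curvature of the normal graph $\Gamma_u(p)=\Psi(p,u(p))$ is a smooth function of the $2$-jet of $u$ that vanishes at $u=0$ and has linearization $\Delta u+|A|^2u$. So if $\Gamma_u$ is minimal and $\|u\|_{C^2}$ is small, then $|\Delta u+|A|^2u|\le C\|u\|_{C^2}^2$ on compact sets.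
\item[(E4)] (Schoen's estimate.) For a stable two-sided immersed minimal surface in $\mathbb R^3$ in which the intrinsic ball of radius $R$ about $p$ is relatively compact, $|A|(p)\le C/R$ with $C$ universal. Stable means $\int|A|^2\phi^2\le\int|\nabla\phi|^2$ for all compactly supported smooth $\phi$.
\end{itemize}
Let $v,\tilde v$ be plaque functions of a chart of radius $r$ and $d=\tilde v-v$. Subtracting the equations, $a_{ij}(\nabla\tilde v)d_{ij}+[a_{ij}(\nabla\tilde v)-a_{ij}(\nabla v)]v_{ij}=0$, and the bracket is a linear form in $\nabla d$ whose coefficients are polynomials in $\nabla v,\nabla\tilde v$. By (E1) this linear equation has controlled coefficients on $\mathbb B_{3r/4}$. Plaques are equal or disjoint, so $d\equiv0$ or $d$ has no zero, and (E2) gives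
\begin{equation}\label{eq:harnack}
\|d\|_{C^k(\mathbb B_{r/2})}\le C(k,r)\,|d(x)|\qquad\text{for all }x\in\mathbb B_{r/2}.
\end{equation}
This is where disjointness of the leaves is used.

\subsection{Continuing nearby leaves}
Let $\pi:\hat L\to L_0$ be the universal cover, $\hat0$ a lift of $0$, and $\nu$ a unit normal along $\hat L$. A smooth function $u$ on an open set $V\subset\hat L$ is \emph{admissible} if $|u||A|<1$ and every point of $V$ has a neighborhood that $\Gamma_u$ maps into a single plaque of some chart. Then $\Gamma_u$ is a minimal immersion. The function $0$ is admissible, because plaques are open in their leaves.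

\begin{lemma}\label{lem:unique}
Two admissible functions on a connected open set that agree at one point are equal. In particular, an admissible function on a connected open set vanishes identically or nowhere.
\end{lemma}

\begin{proof}
Let $u_1(p)=u_2(p)$, $y=\Gamma_{u_1}(p)$, and let $\Gamma_{u_j}$ map a neighborhood of $p$ into the plaque $P_j\ni y$. Both plaques are open subsets of the leaf through $y$, so they coincide near $y$. The immersion $\Gamma_{u_1}$ maps a neighborhood of $p$ onto a neighborhood of $y$ in $P_1$. So in the local coordinates $\Psi$ near $(p,u_1(p))$, the surface $P_1$ is near $y$ the graph of $u_1$, and it contains the graph of $u_2$ near $p$. Hence $u_1=u_2$ near $p$, and $\{u_1=u_2\}$ is open and closed.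
\end{proof}

\begin{lemma}\label{lem:local}
Every $p\in\hat L$ has a relatively compact neighborhood $V_p$ and constants $\varepsilon>0$, $C_k\ge1$ such that, whenever $p'\in V_p$, $|u_0|<\varepsilon$ and $\Psi(p',u_0)\in\mathcal L$, there is an admissible $u$ on $V_p$ with $u(p')=u_0$ and $\|u\|_{C^k(V_p)}\le C_k|u_0|$ for all $k\geq0$.
\end{lemma}

\begin{proof}
Take a chart of radius $r$ at $\pi(p)$, and let $v$ be the function of the plaque through $\pi(p)$; so $v(0)=0$. This plaque is a simply connected open subset of $L_0$, so it lifts to a neighborhood of $p$, with coordinate $x$. Let $V_p$ correspond to $\mathbb B_{r/4}$. Write $\nu=(\nu_h,\nu_3)=\pm(-\nabla v,1)/\sqrt{1+|\nabla v|^2}$, so $|\nu_h|\le\frac1{10}$ and $|\nu_3|\ge0.99$. Fix $b\le r/8$ with $b\sup_{V_p}|A|<1$. For $|x|<r/4$, $|u|\le b$ the point $\Psi(x,u)$ lies in the core, and $x+u\nu_h\in\mathbb B_{r/2}$. It lies on the plaque with function $\tilde v=v+d$ if and only if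
\[
\chi(x,u):=v(x)+u\nu_3(x)-\tilde v\big(x+u\nu_h(x)\big)=0 .
\]
Here $\partial_u\chi=\nu_3-\nabla\tilde v\cdot\nu_h$ has modulus between $\frac9{10}$ and $2$, $\chi(x,0)=-d(x)$, and by (E1) all derivatives of $\chi$ are bounded independently of the plaque.

Let $\tilde v$ belong to the plaque through $\Psi(x',u_0)$, $|u_0|<\varepsilon\le b$. Then $-d(x')=\chi(x',0)-\chi(x',u_0)$, so $|d(x')|\le2|u_0|$, and \eqref{eq:harnack} gives $\|d\|_{C^k(\mathbb B_{r/2})}\le C|u_0|$. For $\varepsilon$ small, $2\sup|d|<b$ on $\mathbb B_{r/2}$, so $\chi(x,\cdot)$ has a unique zero $u(x)\in(-b,b)$. The function $u$ is smooth and admissible, $u(x')=u_0$, and implicit differentiation bounds its $C^k$ norms independently of the plaque. Finally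
\begin{equation}\label{eq:du}
d(x)=u(x)\,\psi(x,u(x)),\qquad\psi(x,u)=\int_0^1\big(\nu_3(x)-\nabla\tilde v(x+\sigma u\nu_h)\cdot\nu_h\big)\,d\sigma,
\end{equation}
with $|\psi|\ge\frac9{10}$. So $1/\psi(x,u(x))$ is bounded in $C^k$, and $\|u\|_{C^k}\le C\|d\|_{C^k}\le C_k|u_0|$.
\end{proof}

The surface $\hat L$ is simply connected and not compact, since $\mathbb R^3$ contains no closed minimal surface. By uniformization it is diffeomorphic to $\mathbb R^2$; fix a coordinate $\xi\in\mathbb R^2$ on $\hat L$ with $\xi(\hat0)=0$.

\begin{lemma}\label{lem:continue}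
For every $R>0$ there are $\varepsilon_R>0$ and constants $C_{k,R}$ such that, if $|u_0|<\varepsilon_R$ and $\Psi(\hat0,u_0)\in\mathcal L$, there is an admissible $u$ on $\{|\xi|<R\}$ with $u(\hat0)=u_0$ and $\|u\|_{C^k}\le C_{k,R}|u_0|$.
\end{lemma}

\begin{proof}
Each application of Lemma~\ref{lem:local} may multiply $|u|$ by a constant, so we can continue only along chains of bounded length; we use radial chains. Cover $\{|\xi|\le R\}$ by finitely many $V_p$, let $\varepsilon$ be the smallest and $C_k$ the largest of their constants, and choose $\ell>0$ such that every $\xi$-disk of radius $2\ell$ with center in $\{|\xi|\le R\}$ lies in one of them. Fix an integer $j_0\ge R/\ell$ and let $\varepsilon_R=\varepsilon/C_0^{j_0}$. For a unit vector $e$ let $\mathcal D_j$ be the disk of radius $2\ell$ about $\xi_j=jRe/j_0$, $0\le j\le j_0$. Lemma~\ref{lem:local} gives $u$ on $\mathcal D_0$. Suppose that $u$ is defined and admissible on $\mathcal D_0\cup\dots\cup\mathcal D_{j-1}$ with $|u|\le C_0^{\,j}|u_0|<\varepsilon$. As $\xi_j\in\mathcal D_{j-1}$, Lemma~\ref{lem:local}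 gives an admissible function on $\mathcal D_j$ with value $u(\xi_j)$ at $\xi_j$. For $i<j$ we have $\mathcal D_i\cap\mathcal D_j\subset\mathcal D_{j-1}$, since $\xi_{j-1}$ lies on the segment from $\xi_i$ to $\xi_j$; so the overlap with the old domain is the convex set $\mathcal D_{j-1}\cap\mathcal D_j$, and the functions agree there by Lemma~\ref{lem:unique}. Restrict the final function to the convex $\ell$-neighborhood $\mathcal N_e\subset\bigcup_j\mathcal D_j$ of the segment $[0,Re]$, and call it $u_e$. For two directions, $\mathcal N_e\cap\mathcal N_{e'}$ is convex and contains $0$, so $u_e=u_{e'}$ there. The $u_e$ define $u$, with $\|u\|_{C^k}\le CC_kC_0^{j_0}|u_0|$.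
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}

\emph{Part (1).} Choose coordinates with $S'(0)=e_3$, so $T_0L_0=\{x_3=0\}$, and choose $\nu(\hat0)=e_3$. Since $S$ is $C^1$, $S(t)=(x_t,t+o(t))$ with $x_t=o(t)$. In a chart of radius $r$ at $0$ let $v$ and $v_t$ be the functions of the plaques through $0$ and $S(t)$, and $d_t=v_t-v$. Then $v(0)=0$, $\nabla v(0)=0$, and
\[
d_t(x_t)=t+o(t)-O(|x_t|^2)=t+o(t).
\]
So for small $t\ne0$, $d_t$ has no zero, and by \eqref{eq:harnack} $d_t\to0$ in $C^k(\mathbb B_{r/2})$ as $t\to0$.

The point $\Psi(\hat0,d_t(0))=(0,v_t(0))$ lies in $\mathcal L$. For each $R$ and small $t\ne0$, Lemma~\ref{lem:continue} gives an admissible $u_t$ on $\{|\xi|<R\}$ with $u_t(\hat0)=d_t(0)\ne0$; by Lemma~\ref{lem:unique} it has no zero and does not depend on $R$. The positive functions $U_t=u_t/u_t(\hat0)$ are bounded by $C_{k,R}$ in $C^k$, and by (E3), $|\Delta U_t+|A|^2U_t|\le C|u_t(\hat0)|\to0$ on compact sets. Take $t_j\to0$ with $\|S'(t_j)-S'(0)\|/|t_j|\to\Lambda\in[0,\infty]$. By the Arzel\`a--Ascoli theorem and a diagonal argument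 in $k$ and $R$, a subsequence of $U_{t_j}$ converges smoothly on compact sets to a function $U\ge0$ on $\hat L$ with $\Delta U+|A|^2U=0$ and $U(\hat0)=1$. As $\Delta U\le0$, the strong minimum principle gives $U>0$.

By Lemma~\ref{lem:unique}, near $\hat0$ the function $u_t$ is the one built in the proof of Lemma~\ref{lem:local} from the chart at $0$ and $\tilde v=v_t$. So \eqref{eq:du} reads $d_t/d_t(0)=U_t\,\psi_t(x,u_t(x))$. Since $v_t\to v$ and $u_t\to0$ smoothly, $\psi_t(x,u_t(x))\to\nu_3-\nabla v\cdot\nu_h=\sqrt{1+|\nabla v|^2}=1/\nu_3$ in $C^1$. Therefore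
\begin{equation}\label{eq:dlimit}
d_{t_j}/d_{t_j}(0)\to U/\nu_3\qquad\text{in }C^1\text{ near }0 .
\end{equation}
Because $\nu_3=1+O(|x|^2)$ and the metric of $L_0$ at $0$ is Euclidean in the coordinate $x$, the gradient of the limit at $0$ has length $|\nabla U|(\hat0)$.

Now we use orthogonality. The vector $S'(t)$ is a unit normal of the graph of $v_t$ at $S(t)$ and tends to $e_3$, so $S'(t)=(-\nabla v_t,1)/\sqrt{1+|\nabla v_t|^2}$ at $x_t$, and $\|S'(t)-e_3\|=(1+o(1))|\nabla v_t(x_t)|$. Moreover $\nabla v_t(x_t)=\nabla d_t(x_t)+O(|x_t|)=\nabla d_t(x_t)+o(t)$. With $d_t(x_t)=t+o(t)$ and \eqref{eq:dlimit},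
\[
\Lambda=\lim_j\frac{|\nabla d_{t_j}(x_{t_j})|}{|d_{t_j}(x_{t_j})|}=\frac{|\nabla U|(\hat0)}{U(\hat0)} .
\]

\emph{Part (2).} We need control of $\hat L$ near $\hat0$ that does not depend on the lamination; it comes from stability. First, intrinsic balls of radius $R<1$ about $\hat0$ are relatively compact. Let $p_j$ be an intrinsic Cauchy sequence in such a ball. As $\pi$ does not increase distances, $\pi(p_j)\to y$ with $|y|\le R$, so $y\in\mathcal L$. Take a chart at $y$ and $j_1$ large. For $j\ge j_1$, a short path from $p_{j_1}$ to $p_j$ projects into the core; the plaques are disjoint and open in their leaves, so the projected path stays in the plaque $P$ through $\pi(p_{j_1})$, and the path stays in the lift $\hat P$ of $P$ through $p_{j_1}$. The $x$-coordinates of $\pi(p_j)$ tend to $0$, so $p_j$ converges to the point of $\hat P$ over $x=0$. Hence geodesics from $\hat0$ extend to every length less than $1$, and the proof of the Hopf--Rinow theorem shows that the closed ball of radius $R$ is the image under $\exp_{\hat0}$ of a compact disk. This is where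 the size of $B$ enters.

Second, $\hat L$ is stable. Multiply the equation for $U$ by $\phi^2/U$ and integrate by parts:
\[
\int|A|^2\phi^2=\int\Big(2\frac\phi U\nabla\phi\cdot\nabla U-\frac{\phi^2}{U^2}|\nabla U|^2\Big)=\int\Big(|\nabla\phi|^2-\Big|\nabla\phi-\frac\phi U\nabla U\Big|^2\Big)\le\int|\nabla\phi|^2 .
\]
By (E4) with $R=\frac14$, $|A|\le C_1$ on the intrinsic ball of radius $\frac12$ about $\hat0$, with $C_1$ universal. Let $r_0=\min\{\frac12,\frac1{20C_1}\}$. On the intrinsic ball of radius $r_0$ the normal makes an angle at most $\frac1{20}$ with $e_3$, so the surface is locally a graph over $\{x_3=0\}$ with gradient at most $\frac1{10}$. A radial segment of $\mathbb B_{r_0/2}$ lifts to a curve from $\hat0$ of length at most $\frac{r_0}2\sqrt{1.01}$, which stays in a compact part of that ball; so all lifts exist, and a neighborhood of $\hat0$ is a graph over $\mathbb B_{r_0/2}$. By (E1), on $\mathbb B_{r_0/4}$ the equation $\Delta U+|A|^2U=0$, written in the coordinate $x$, has universally controlled coefficients, and (E2) gives $|\nabla U|(\hat0)\le CU(\hat0)$.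

\emph{Part (3).} A flat minimal surface has $A=0$, so $L_0$ is an open subset of $\Pi\cap\operatorname{Int}(B)$ for a plane $\Pi\ni0$. It is also closed there. Let $y_j\in L_0$ and $y_j\to y\in\Pi\cap\operatorname{Int}(B)$. Then $y\in\mathcal L$. For large $j$, $y_j$ lies in the core of a chart at $y$, and the plaque through $y_j$ is contained in $L_0\subset\Pi$. It is a graph over the whole disk $\{|x|<r\}$, so $\Pi$ is not vertical in this chart and the plaque contains the unique point of $\Pi$ over $x=0$, which is $y$. Hence $L_0=\Pi\cap\operatorname{Int}(B)$ is a unit disk and $U$ is a positive harmonic function on it. For $a<1$ and the unit vector $e=e^{i\theta_e}$, the Fourier expansion of $U$ on the circle of radius $a$ and the mean value property give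
\[
\partial_eU(0)=\frac1{2\pi}\int_0^{2\pi}\frac2a\,U(ae^{i\theta})\cos(\theta-\theta_e)\,d\theta\le\frac2a\,U(0).
\]
Letting $a\to1$ gives $\Lambda\le2$. Theorem~\ref{thm:A} gives examples with flat $L_0$ and $\Lambda=\kappa$ for every $\kappa<2$, so $2$ is the best constant.

\emph{Part (4).} Now $v=0$, $\nu_3=1$ and the functions $d_t=v_t$ are affine. By \eqref{eq:dlimit}, $U$ is affine near $0$, hence on the whole unit disk $L_0$ of part (3), since harmonic functions are real-analytic. So $U=1+\mathbf b\cdot x$, and positivity on the unit disk gives $\Lambda=|\mathbf b|\le1$. Conversely, for $0\le\kappa<1$ the polynomial $f=1+\kappa w$ is allowed in Sections~\ref{sec:foliation}--\ref{sec:limit}. Then $q\equiv0$, all leaves are flat, and $\Lambda=\kappa$. So $1$ is the best constant in this class. This completes the proof of Theorem~\ref{thm:B}.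

\begin{thebibliography}{9}
\bibitem{limitmetric}
\emph{The limit lamination metric for a Colding-Minicozzi minimal lamination},
\texttt{https://www.math.umass.edu/\textasciitilde bill/papers/meeks.pdf}
\end{thebibliography}
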